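# An algebraic, non-periodic module of dimension $18$ for $C_3\times C_3$

## 1. The natural guess: for dimensions divisible by $3$, algebraic means periodic

Let $k$ be a field of characteristic $3$ and $G=C_3\times C_3=\langle x,y\rangle$. All modules are finitely generated, and $\otimes=\otimes_k$ with diagonal group action. Two finiteness conditions on a module compete here. One says that its tensor powers use only finitely many indecomposable summands (*algebraic*). The other says that its syzygies repeat (*periodic*). If a module is not periodic, it has infinitely many syzygies, and one expects the tensor powers to run through infinitely many of them; if it is periodic, they cannot escape in this way. So the answer that one would first guess is that the two conditions agree, at least when the dimension is divisible by $3$ (we shall see at once why that hypothesis is needed).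

**Conjecture** (from "Algebraic Modules for Finite", http://web.mat.bham.ac.uk/D.A.Craven/docs/seminars/0807slides.pdf)**.** Let $M$ be an absolutely indecomposable, non-projective $kG$-module with $3\mid\dim M$. Then $M$ is algebraic if and only if $M$ is periodic.

We shall test this on small modules, where it survives, and then show that it is false over every field of characteristic $3$: the direction "algebraic $\Rightarrow$ periodic" fails. The other direction is not decided here and is not needed.

**Definitions.** The *Green ring* is the free abelian group on the isomorphism classes of indecomposable modules, with sum $\oplus$ and product $\otimes$. By the Krull–Schmidt theorem ("KS" below) every module $A$ has a class $[A]$ in it, and $[A]=[B]$ if and only if $A\cong B$.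

A module $M$ is *algebraic* (Alperin, 1976) if $f(M)=0$ in the Green ring for some nonzero $f\in\mathbb Z[t]$. Equivalently, only finitely many indecomposables occur as summands of the powers $M^{\otimes n}$, $n\ge1$. To see this, suppose first that $f(M)=0$ with $f=\sum_{j\le d}a_jt^j$, $a_d\ne0$. Then $a_d[M]^{n}=-\sum_{j<d}a_j[M]^{n-d+j}$ for $n\ge d$, so every summand of $M^{\otimes n}$ already occurs in a lower power. Conversely, if finitely many indecomposables occur, multiplication by $[M]$ acts on the finite-rank group which they span, its characteristic polynomial $g$ kills that group, and $[M]\,g([M])=0$.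

$\Omega(M)$ is the kernel of a projective cover $P\to M$, and $\Omega^{-1}(M)$ is the cokernel of an injective hull. A non-projective indecomposable $M$ is *periodic* if $\Omega^n(M)\cong M$ for some $n\ge1$. We use the standard rules $\Omega^i(A)\otimes B\cong\Omega^i(A\otimes B)\oplus(\text{projective})$ and $(\Omega^{-1}A)^*\cong\Omega(A^*)$. $M$ is *absolutely indecomposable* if $M\otimes_kk'$ is indecomposable for every field extension $k'/k$.

**Rank varieties.** Put $X=x-1$, $Y=y-1$, so $kG=k[X,Y]/(X^3,Y^3)$ is a local ring. Let $K\supseteq k$ be an algebraically closed field. For $(\alpha,\beta)\neq0$ in $K^2$ let $U=\alpha X+\beta Y\in KG$; then $U^3=\alpha^3X^3+\beta^3Y^3=0$. On a $KG$-module $S$, $\operatorname{rank}(U^2|S)$ is the number of Jordan blocks of size $3$ of $U$. So it is at most $\frac13\dim S$, and $S$ is free over $K[U]/(U^3)$ exactly when equality holds. Freeness depends only on the point $(\alpha:\beta)\in\mathbb P^1(K)$. The *rank variety* of $S$ is $\{0\}$ together with all $(\alpha,\beta)$ at which $S$ is not free. The *complexity* of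 $S$ is the least $c\geq 0$ such that the terms $P_n$ of its minimal projective resolution satisfy $\dim P_n\le C\,n^{c-1}$ for some constant $C$ and all $n\ge1$. It is $0$ for projective modules and $1$ for periodic ones. Since $kG$ is local, minimal resolutions stay minimal under field extension, so $A$ and $A_K=A\otimes_kK$ have the same complexity. We quote three facts.

- **(F1) Dade's lemma** [Dade, Ann. of Math. 108 (1978), Lemma 11.8]. $S$ is projective if and only if it is free over $K[U]/(U^3)$ for all $(\alpha,\beta)\ne0$.
- **(F2) Carlson** [J. Algebra 85 (1983), 104–143, Lemma 6.4; see also Benson, *Representations and Cohomology II*, §5.8]. For $u\in\operatorname{rad}(KG)\setminus\operatorname{rad}^2(KG)$, freeness over $K[u]/(u^3)$ depends only on $u$ modulo $\operatorname{rad}^2(KG)$. Since $x^ay^b-1\equiv aX+bY$ modulo $\operatorname{rad}^2(KG)$, freeness at a point $(a:b)\in\mathbb P^1(\mathbb F_3)$ is freeness over the subgroup $\langle x^ay^b\rangle$.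
- **(F3)** [same sources] The dimension of the rank variety is the complexity.

These hold for every group $C_3\times C_3$ with chosen generators. In particular, *a module that is free at no point has complexity $2$, so it is neither projective nor periodic.*

## 2. Testing on induced modules, on dimension prime to $3$, and on $kG/\operatorname{rad}^2$

Write $J_r$ ($r=1,2,3$) for the indecomposable module of dimension $r$ of a group of order $3$; $J_3$ is free.

**Induced modules.** Let $H=\langle h\rangle\le G$ have order $3$. Then $\operatorname{Ind}_H^GJ_r\cong kG/((h-1)^r)$ is cyclic over a local ring, hence absolutely indecomposable, of dimension $3r$. For $r=1,2$ the kernel of $kG\to kG/((h-1)^r)$ is $(h-1)^rkG\cong kG/((h-1)^{3-r})$. So $\Omega$ swaps $\operatorname{Ind}_HJ_1$ and $\operatorname{Ind}_HJ_2$, and both are periodic. For the tensor powers recall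
$$\operatorname{Ind}_H(C)\otimes B\cong\operatorname{Ind}_H(C\otimes B{\downarrow}_H).\tag{1}$$
Since $G$ is abelian, $\operatorname{Ind}_HJ_r{\downarrow}_H=3J_r$. With $a=[\operatorname{Ind}_HJ_1]$, $b=[\operatorname{Ind}_HJ_2]$, $c=[kG]$ and $J_2\otimes J_2\cong J_1\oplus J_3$ (checked in Section 3), (1) gives $a^2=3a$, $ab=3b$, $b^2=3a+3c$, $ac=3c$, $bc=6c$. Only three indecomposables ever occur, so both modules are algebraic. The conjecture holds for them.

**Dimension prime to $3$.** If $3\nmid\dim A$, then $A_K$ is free at no point, so $A$ is never periodic. Yet $k$ is algebraic. So "algebraic $\Rightarrow$ periodic" fails at once without the hypothesis $3\mid\dim M$.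

**A non-periodic module of dimension $3$.** Let $W=kG/\operatorname{rad}^2(kG)$, with basis $e$, $u=Xe$, $v=Ye$. It is cyclic, so absolutely indecomposable. Every $U^2$ is zero on $W_K$, so $W$ is free at no point and is not periodic. The conjecture predicts that $W$ is not algebraic; let us see. As $3\ne2$, $W\otimes W\cong\Lambda^2W\oplus S^2W$. The module $\Lambda^3W$ is trivial, as $G$ acts by unipotent matrices, so $\Lambda^2W\cong W^*$. In $S^2W$ we compute
$$Xe^2=2eu+u^2,\quad Ye^2=2ev+v^2,\quad X^2e^2=2u^2,\quad XYe^2=2uv,\quad Y^2e^2=2v^2 ,$$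
and all products of three factors from $\{X,Y\}$ kill $e^2$. Together with $e^2$ these five elements form a basis of $S^2W$, so $S^2W\cong kG/\operatorname{rad}^3$. Now $kG\cong(kG)^*$, and under this isomorphism $(kG/\operatorname{rad}^2)^*$ becomes the annihilator of $\operatorname{rad}^2$. The annihilator has dimension $9-6=3$ and contains the $3$-dimensional ideal $\operatorname{rad}^3$, so it equals $\operatorname{rad}^3$. Hence $\operatorname{rad}^3\cong W^*$ and $kG/\operatorname{rad}^3\cong\Omega^{-1}(W^*)$. So
$$W\otimes W\cong W^*\oplus\Omega^{-1}(W^*),\qquad W^*\otimes W^*\cong W\oplus\Omega(W),$$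
the second by dualizing. Therefore $W^{\otimes4}$ has the summand $\Omega^{-1}(W^*)\otimes\Omega^{-1}(W^*)\cong\Omega^{-2}(W^*\otimes W^*)\oplus(\text{proj.})$, and this has the summand $\Omega^{-2}(W)$. By induction $\Omega^{-2j}(W)$ is a summand of $W^{\otimes(3j+1)}$: indeed $\Omega^{-2j}(W)\otimes W^{\otimes 3}\cong\Omega^{-2j}(W^{\otimes4})\oplus(\text{proj.})$ has the summand $\Omega^{-2j-2}(W)$. As $W$ is not periodic, these are pairwise non-isomorphic, so $W$ is not algebraic. The guess survives again, in exactly the way the intuition predicts.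

Nevertheless the guess is false. The results are the following.

**Theorem A.** Let $k$ be any field of characteristic $3$ and $G=C_3\times C_3=\langle x,y\rangle$. The explicit $18$-dimensional $kG$-module $M$ given by (8) in Section 7 is absolutely indecomposable, non-projective and not periodic, and in the Green ring it satisfies
$$f(M)=0,\qquad f(t)=t^2(t-1)(t-3)(t-4)(t-18).$$
So $M$ is algebraic, $3\mid\dim M$, and $M$ is not periodic.

**Theorem B.** If $\Gamma$ is any finite group with a quotient isomorphic to $C_3\times C_3$, the inflation of $M$ to $\Gamma$ is absolutely indecomposable, non-projective, non-periodic, of dimension $18$, and satisfies $f=0$ in the Green ring of $k\Gamma$.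

## 3. Products of two-dimensional modules, and the pattern of $J_2$ and $J_3$ over $C_3$

We need an algebraic non-periodic module whose dimension is divisible by $3$. The first thing to try is to multiply and decompose algebraic modules that we know.

The subgroups of order $3$ in $G$ are
$$H_1=\langle y\rangle,\quad H_2=\langle x\rangle,\quad H_3=\langle xy^{-1}\rangle,\quad H_4=\langle xy\rangle .$$
Let $V_i$ be the module $J_2$ of $G/H_i\cong C_3$, inflated to $G$. Then $V_i\otimes V_i\cong\Lambda^2V_i\oplus S^2V_i$, and $\Lambda^2V_i\cong k$ because the action is unipotent. If $g$ generates $G/H_i$ and $J_2$ has basis $e,f$ with $ge=e+f$, $gf=f$, then $(g-1)e^2=2ef+f^2$ and $(g-1)^2e^2=2f^2\ne0$. So $S^2J_2=J_3$, and in particular $J_2\otimes J_2\cong J_1\oplus J_3$. As $J_3$ is the regular module of $G/H_i$, its inflation is $\operatorname{Ind}_{H_i}k$: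
$$V_i\otimes V_i\cong k\oplus\operatorname{Ind}_{H_i}k.\tag{2}$$

**Definition.** A module is *$\mathcal X$-projective* if it is a summand of a direct sum of modules induced from $H_1,\dots,H_4$.

By KS the $\mathcal X$-projective modules are the direct sums of copies of $\operatorname{Ind}_{H_i}J_1$, $\operatorname{Ind}_{H_i}J_2$ ($1\le i\le4$) and $kG$. Their dimensions are divisible by $3$, so $k$ is not $\mathcal X$-projective. By (1), $A\otimes Q$ is $\mathcal X$-projective whenever $Q$ is. So the classes of $\mathcal X$-projectives span an ideal $I$ of the Green ring.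

By (2), a tensor word in $V_1,\dots,V_4$ is isomorphic to $V_S\oplus(\mathcal X\text{-projective})$ with $V_S=\bigotimes_{i\in S}V_i$ for some $S\subseteq\{1,2,3,4\}$, and $V_S\otimes V_S\cong k\oplus(\mathcal X\text{-projective})$. So all the $V_S$ are algebraic. But this approach stops here:

**Lemma 1.** Each $V_S$ has exactly one non-$\mathcal X$-projective indecomposable summand, and the dimension of that summand is prime to $3$.

*Proof.* Let $V_S=A_1\oplus\dots\oplus A_r$ with $A_j$ indecomposable. Then $\bigoplus_jA_j\otimes V_S\cong k\oplus(\mathcal X\text{-projective})$, so $A_j\otimes V_S$ is $\mathcal X$-projective for all $j$ but one. For such $j$ the module $A_j\otimes V_S\otimes V_S\cong A_j\oplus(\mathcal X\text{-projective})$ is $\mathcal X$-projective, hence so is $A_j$. As $\dim V_S=2^{|S|}$ is prime to $3$, one summand remains, and its dimension is prime to $3$. $\square$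

So an indecomposable summand of a product of $V_i$'s either has dimension prime to $3$ or is projective or periodic. We have to glue such pieces by a non-split extension. The module $W$ of Section 2 warns us that careless gluing produces syzygies. Which extension should we take? There is a model inside $C_3$ itself: $J_2$ is a non-split extension of $k$ by $k$, and
$$S^2J_2=J_3,\qquad J_2\otimes J_2\cong J_3\oplus J_1,\qquad J_2\otimes J_3\cong J_3\oplus J_3 .$$
The last isomorphism says that $0\to J_1\to J_2\to J_1\to0$ splits after tensoring with $J_3$. From these isomorphisms one gets $[J_3]^2+[J_3]=[J_2]^2[J_3]=4[J_3]$, a polynomial relation for $S^2J_2$, whose dimension is $3$.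

The plan is to copy this over $G$ modulo $\mathcal X$-projectives. Take a non-split extension $0\to N\to D\to k\to0$, where $N\otimes N\cong k\oplus(\mathcal X\text{-projective})$, let $M$ be $S^2D$ with its $\mathcal X$-projective part removed, and show that the extension splits after tensoring with $M$. To make $\mathcal X$-projective pieces split off, the extension should split on restriction to each $H_i$. We now set up this kind of extension.

## 4. Extensions that split on every subgroup of order $3$

**Definition.** A short exact sequence of $kG$-modules is *admissible* if it splits on restriction to every $H_i$. Put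
$$E(A,B)=\ker\Big(\mathrm{Ext}^1_{kG}(A,B)\to\bigoplus_{i=1}^4\mathrm{Ext}^1_{kH_i}(A,B)\Big).$$

Elements of $\mathrm{Ext}^1(A,B)$ are classes of sequences $0\to B\to T\to A\to0$. For $\phi:B\to B'$ we write $\phi_*$ for push-out, and for $\psi:A'\to A$ we write $\psi^*$ for pull-back. Both preserve admissibility, and so does tensoring with a module $C$, written $\theta\mapsto\theta\otimes C$. So $E$ is an additive subfunctor of $\mathrm{Ext}^1$.

*Naturality.* Let $\theta\in E(k,B)$ be the class of $0\to B\to T\to k\to0$, and $\phi:C\to C'$ a homomorphism. The maps $1_B\otimes\phi$, $1_T\otimes\phi$, $\phi$ form a morphism from this sequence tensored with $C$ to the sequence tensored with $C'$. Hence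
$$\phi^*(\theta\otimes C')=(1_B\otimes\phi)_*(\theta\otimes C).\tag{3}$$

*Adjunction.* The usual isomorphism $\mathrm{Ext}^1(A\otimes C,B)\cong\mathrm{Ext}^1(A,C^*\otimes B)$ is "tensor with $C^*$, pull back along $A\to A\otimes C\otimes C^*$", and its inverse is "tensor with $C$, push out along $C^*\otimes C\otimes B\to B$". Both preserve admissibility, so
$$E(A\otimes C,B)\cong E(A,C^*\otimes B).\tag{4}$$

**Lemma 2.**
(a) If $Q$ is $\mathcal X$-projective, then $E(A,Q)=0=E(Q,A)$ for all $A$. So an admissible sequence with an $\mathcal X$-projective end term splits.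
(b) If $0\to B'\to B\to B''\to0$ is admissible, then
$$\mathrm{Hom}_G(A,B'')\to E(A,B')\to E(A,B)\to E(A,B'')$$
is exact. Dually, if $0\to A'\to A\to A''\to0$ is admissible, then
$$\mathrm{Hom}_G(A',B)\to E(A'',B)\to E(A,B)\to E(A',B)$$
is exact.

*Proof.* (a) By additivity let $Q=\operatorname{Ind}_HC$ with $H=H_i$. Let $0\to Q\xrightarrow{j}T\to A\to0$ be admissible and $\rho:T\to Q$ an $H$-retraction. Let $\varepsilon:Q\to C$ be the $H$-map for which $r\mapsto\varepsilon r$ is the Frobenius bijection $\mathrm{Hom}_G(-,Q)\to\mathrm{Hom}_H(-,C)$. Choose the $G$-map $r:T\to Q$ with $\varepsilon r=\varepsilon\rho$. Then $\varepsilon(rj)=\varepsilon\rho j=\varepsilon$, so $rj=1$ and the sequence splits. Now let $0\to A\to T\xrightarrow{q}Q\to0$ be admissible, with $H$-section $\sigma$, and let $\iota:C\to Q$ be the $H$-map giving the other Frobenius bijection. Choose the $G$-map $r:Q\to T$ with $r\iota=\sigma\iota$. Then $qr\iota=\iota$, so $qr=1$.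

(b) The connecting map sends $\psi:A\to B''$ to the pull-back along $\psi$ of the given sequence, which is admissible; so it lands in $E(A,B')$. Exactness at $E(A,B')$ follows from exactness for $\mathrm{Ext}^1$. If $\xi\in E(A,B)$ maps to $0$ in $\mathrm{Ext}^1_{kG}(A,B'')$, it comes from some $\xi'\in\mathrm{Ext}^1_{kG}(A,B')$. Over $H_i$ the sequence splits, so $\mathrm{Ext}^1_{kH_i}(A,B')\to\mathrm{Ext}^1_{kH_i}(A,B)$ is injective, and it sends $\xi'|_{H_i}$ to $\xi|_{H_i}=0$. So $\xi'\in E(A,B')$. The dual is the same argument. $\square$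

**Cocycles.** An extension of $k$ by $A$ is given by a lift $v_0$ of $1$ and $gv_0=v_0+d_g$, where $d_{gh}=d_g+g\,d_h$; changing $v_0$ by $n\in A$ changes $d_g$ by the coboundary $(g-1)n$. On $\langle h\rangle$ the class vanishes if and only if $d_h\in(h-1)A$. For a class in $E(k,A)$ we may change $v_0$ so that $d_y=0$. Then $d_{yx}=y\,d_x$ and $d_{xy}=d_x$, so $d_x\in A^y=\ker(Y|A)$; likewise $d_{xy^{-1}}=d_x$. The remaining freedom is $n\in A^y$, which changes $d_x$ by $Xn$. Conversely, let $d\in A^y\cap XA$. Then $xv_0=v_0+d$, $yv_0=v_0$ defines a module: $x$ and $y$ commute because $yd=d$, and $x^3=1$ because $(1+x+x^2)d=X^2d\in X^3A=0$. Hence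
$$E(k,A)\cong\big(A^y\cap XA\cap(xy-1)A\cap(xy^{-1}-1)A\big)\big/XA^y .\tag{5}$$

**The obvious choice fails.** The closest copy of $J_2$ would be $N=k$. But (5) gives $E(k,k)=0$, as $Xk=0$. In other words, a homomorphism $G\to k$ that vanishes on all $H_i$ is zero. Nor does $N=V_1$ help: $V_1^y=V_1$, so the numerator of (5) lies in $XV_1$, which is the denominator, and $E(k,V_1)=0$. We shall see in Section 6 that three factors are still not enough, and that four are.

## 5. The $16$-dimensional module $N=V_1\otimes V_2\otimes V_3\otimes V_4$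

**Definition.** Let $N=k[z_1,z_2,z_3,z_4]/(z_1^2,\dots,z_4^2)$, graded as $N_0\oplus\dots\oplus N_4$, $\dim N=16$, with $x$ and $y$ acting as multiplication by
$$x\mapsto(1+z_1)(1+z_3)(1+z_4),\qquad y\mapsto(1+z_2)(1+z_3)(1-z_4).$$

Since $(1+z)^{-1}=1-z$ and $(1+z)^2=1-z$ when $z^2=0$ in characteristic $3$, we get
$$xy\mapsto(1+z_1)(1+z_2)(1-z_3),\qquad xy^{-1}\mapsto(1+z_1)(1-z_2)(1-z_4).$$
So on the factor $k[z_i]/(z_i^2)$ the subgroup $H_i$ acts trivially and $G/H_i$ acts as on $J_2$. That is, $N=V_1\otimes V_2\otimes V_3\otimes V_4$, and by (2)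
$$N\otimes N\cong k\oplus(\mathcal X\text{-projective}).\tag{6}$$
Write $\omega=z_1z_2z_3z_4$, and for $n\in N$ let $n_\emptyset$ and $n_1$ be the coefficients of $1$ and of $z_1$.

**An invariant form.** *This makes $N$ self-dual and splits $S^2N$.* Let $\sigma$ be the algebra automorphism $z_i\mapsto-z_i$, let $\tau(n)$ be the coefficient of $\omega$ in $n$, and $\beta(m,n)=\tau(m^\sigma n)$. As $\tau(n^\sigma)=\tau(n)$, $\beta$ is symmetric. It pairs each monomial with the complementary one up to sign, so it is nondegenerate. Each $g\in G$ acts by a product $\gamma$ of factors $1\pm z_i$, so $\gamma^\sigma=\gamma^{-1}$ and $\beta(\gamma m,\gamma n)=\tau(\gamma^\sigma\gamma m^\sigma n)=\beta(m,n)$. Hence $N\cong N^*$.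

If $(e_j)$ and $(e^j)$ are dual bases for $\beta$, the element $\sum_je_je^j\in S^2N$ is $G$-invariant, and the map $S^2N\to k$ given by $\beta$ sends it to $\dim N=16=1$ in $k$. So $S^2N=k\oplus P$ with
$$P=\ker(\beta:S^2N\to k).$$
Thus $N\otimes N\cong k\oplus P\oplus\Lambda^2N$, and comparing with (6), KS shows that **$P$ and $\Lambda^2N$ are $\mathcal X$-projective**. This matches the model, where $S^2J_1=k$ and $\Lambda^2J_1=0$.

**Linear forms.** *This replaces the operators $g-1$ by linear polynomials.* Let $a,b,c\in\{\pm z_j\}$ involve distinct indices, with elementary symmetric functions $\sigma_1,\sigma_2,\sigma_3$. As $a^2=b^2=c^2=0$, we have $-\sigma_1^2=-2\sigma_2=\sigma_2$ and $\sigma_1ab=\sigma_3$. So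
$$(1+a)(1+b)(1+c)-1=\sigma_1+\sigma_2+\sigma_3=\sigma_1(1-\sigma_1+ab),$$
and the second factor is a unit. Hence $X$, $Y$, $xy-1$, $xy^{-1}-1$ act on $N$ as unit multiples of
$$\ell_x=z_1+z_3+z_4,\quad\ell_y=z_2+z_3-z_4,\quad\ell_{xy}=z_1+z_2-z_3,\quad\ell_{xy^{-1}}=z_1-z_2-z_4.\tag{7}$$

**Lemma 3.** For each form $\ell$ in (7), $\ell N_2=N_3$ and $\ell N_3=N_4$. In $B=k[a,b,c]/(a^2,b^2,c^2)$ the annihilator of $a+b+c$ is $K_2\oplus k\,abc$, where $K_2=\{pab+qbc+rca:p+q+r=0\}$.

*Proof.* In $B$, multiplication by $\sigma_1=a+b+c$ is injective on $B_0$. On $B_1$,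
$$(\lambda a+\mu b+\nu c)\sigma_1=(\lambda+\mu)ab+(\mu+\nu)bc+(\lambda+\nu)ca,$$
which vanishes only if $\lambda=-\mu=\nu=-\lambda$, that is, $\lambda=\mu=\nu=0$; so $B_1\to B_2$ is bijective. On $B_2$ it is $pab+qbc+rca\mapsto(p+q+r)abc$. This gives the annihilator. Each $\ell$ in (7) is $a+b+c$ for three signed variables; let $z$ be the fourth. Then $N=B\oplus zB$, so $\ell N_2=\ell B_2\oplus z\,\ell B_1=B_3\oplus zB_2=N_3$ and $\ell N_3=z\,\ell B_2=zB_3=N_4$. $\square$

## 6. The space $E(k,N)$ is a line

**Lemma 4.** $E(k,k)=0$, and $E(k,N)=k\eta$ is one-dimensional, spanned by the class $\eta$ of the cocycle $d_x=s:=z_2z_3z_4$, $d_y=0$.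

*Proof.* $E(k,k)=0$ was seen in Section 4. By (5), (7) and the commutativity of $N$ (note that $N^y$ is an ideal),
$$E(k,N)=\big(N^y\cap\ell_xN\cap\ell_{xy}N\cap\ell_{xy^{-1}}N\big)/\ell_xN^y,\qquad N^y=\mathrm{Ann}(\ell_y).$$
Everything is graded, so we go degree by degree. Put $a=z_2$, $b=z_3$, $c=-z_4$. Then $\ell_y=a+b+c$, $\ell_x=z_1+b-c$, $abc=-s$, and $N=B\oplus z_1B$. By Lemma 3
$$N^y=K_2\oplus(k\,abc\oplus z_1K_2)\oplus k\omega\qquad\text{in degrees }2,3,4.$$

**Degree 2: no contribution.** Let $m=\alpha z_1+\lambda a+\mu b+\nu c$. Then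
$$\ell_xm=z_1\big(\lambda a+(\mu+\alpha)b+(\nu-\alpha)c\big)+\lambda ab+(\nu-\mu)bc-\lambda ca .$$
If this lies in $K_2\subset B$, the $z_1$-part vanishes, so $\lambda=0$, $\mu=-\alpha$, $\nu=\alpha$ and $\ell_xm=2\alpha bc$. This is in $K_2$ only if $\alpha=0$. So $K_2\cap\ell_xN=0$.

**Degree 3: one dimension.** By Lemma 3, $N_3$ lies in all the ideals $\ell N$, so the numerator is $N^y_3=k\,abc\oplus z_1K_2$, of dimension $3$. For $\kappa=pab+qbc+rca\in K_2$ we have $b\kappa=r\,abc$ and $c\kappa=p\,abc$. So the denominator is
$$\ell_xK_2=\{z_1\kappa+(r-p)abc:\kappa\in K_2\}.$$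
It has dimension $2$ and does not contain $abc=-s$. The quotient is a line spanned by the class of $s$.

**Degree 4: no contribution.** $\ell_x\,abc=z_1abc$ spans $N_4$, so the denominator is everything. $\square$

**Remark (three factors are not enough).** For $B=V_2\otimes V_3\otimes V_4$, that is, $N$ with $z_1$ deleted, $E(k,B)=0$. Here $X$ and $xy-1$ act as unit multiples of $b-c$ and $a-b$ (for example $X=z_3+z_4+z_3z_4=(z_3+z_4)(1-(z_3+z_4))$), and $B^y=K_2\oplus k\,abc$. In degree 2, $(b-c)(\lambda a+\mu b+\nu c)=\lambda ab+(\nu-\mu)bc-\lambda ca$ is in $K_2$ only when it is a multiple of $ab-ca$, and $(a-b)(\lambda a+\mu b+\nu c)=(\mu-\lambda)ab-\nu bc+\nu ca$ only when it is a multiple of $ca-bc$. The two lines meet in $0$. In degree 3, $(b-c)K_2=\{(r-p)abc\}=k\,abc$ is everything. So (5) gives $0$.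

## 7. The modules $D$ and $M=S^2(D)/P$

**Definition.** Let $0\to N\to D\to k\to0$ be the admissible extension of class $\eta$: $D=N\oplus kv_0$ with $xv_0=v_0+s$ and $yv_0=v_0$. Put
$$M:=S^2(D)/P,\qquad P\subset S^2N\subset S^2D .$$

**Step 1: explicit formulas.** Write $w$ for the image in $M$ of an element of $S^2N$ with $\beta=1$, write $n$ for the image of $nv_0$ ($n\in N$), and $v$ for the image of $v_0^2$. Then $M=kw\oplus N\oplus kv$, of dimension $1+16+1=18$. An element of $S^2N$ has image $\beta(\cdot)\,w$, and $w$ is fixed by $G$. Next, $y(nv_0)=(yn)v_0$ and $x(nv_0)=(xn)(v_0+s)=(xn)v_0+(xn)s$. Here $\beta(xn,s)$ is the coefficient of $\omega$ in $(xn)^\sigma z_2z_3z_4$, that is, $-(xn)_1$, and $(xn)_1=n_1+n_\emptyset$. Finally $xv_0^2=v_0^2+2sv_0+s^2$ with $\beta(s,s)=-s_1=0$. So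
$$y\cdot n=yn,\quad yv=v,\quad x\cdot n=xn-(n_1+n_\emptyset)w,\quad xv=v+2s=v-s,\quad xw=yw=w,\tag{8}$$
where $xn$ and $yn$ are computed in $N$. For instance, $x\cdot1=(1+z_1)(1+z_3)(1+z_4)-w$ and $x\cdot s=s+\omega$.

**Step 2: admissible sequences.** Let $L=kw\oplus N\subset M$, let $i:k\to M$, $1\mapsto w$, and $\pi:M\to M/L=k$, $v\mapsto1$. Over $H_j$ we can choose a fixed vector $v_0'\in v_0+N$. Then $S^2D{\downarrow}=S^2N\oplus Nv_0'\oplus kv_0'^2$ and $S^2N=k\oplus P$. So the filtration $kw\subset L\subset M$ splits over $H_j$, and so do $P\subset S^2D$ and, in the same way, $\Lambda^2N\subset\Lambda^2D$, where $\Lambda^2D/\Lambda^2N\cong N$. Hence the sequences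
$$0\to k\to L\to N\to0,\qquad 0\to L\to M\xrightarrow{\pi}k\to0,$$
$$0\to P\to S^2D\to M\to0,\qquad 0\to\Lambda^2N\to\Lambda^2D\to N\to0$$
are admissible. The last two split by Lemma 2(a), because $P$ and $\Lambda^2N$ are $\mathcal X$-projective. Therefore
$$D\otimes D\cong S^2D\oplus\Lambda^2D\cong M\oplus N\oplus(\mathcal X\text{-projective}),\tag{9}$$
which is the analogue of $J_2\otimes J_2\cong J_3\oplus J_1$.

**Lemma 5.** (a) $E(N,k)=k[L]$, and $[L]\ne0$. (b) The sequence $0\to N\to M/kw\to k\to0$ has class $2\eta=-\eta\ne0$.

*Proof.* (a) A splitting of $L\to N$ has the form $n\mapsto n+f(n)w$ with $f$ linear, so $f=\beta(\cdot,m)$ for some $m\in N$. By (8) it commutes with $y$ if and only if $f(yn)=f(n)$, and with $x$ if and only if $f(xn)-f(n)=\beta(xn,s)$, for all $n$. The first condition says that $\beta(n,y^{-1}m-m)=0$ for all $n$, so $Ym=0$. As $\beta(n,m)=\beta(xn,xm)$, the second says $\beta(xn,m-xm)=\beta(xn,s)$ for all $n$, so $s=-Xm\in XN^y$. This contradicts $\eta\ne0$. So $[L]\ne0$. By (4) and $N\cong N^*$, $E(N,k)\cong E(k,N^*)\cong E(k,N)$ is one-dimensional.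
(b) By (8) the lift $v$ of $1$ has cocycle $d_x=2s$, $d_y=0$. $\square$

## 8. The extension $D$ splits after tensoring with $M$

In the model, $J_3$ is free, and therefore the splitting of $0\to J_3\to J_2\otimes J_3\to J_3\to0$ is automatic. Here $M$ is not $\mathcal X$-projective (we shall see that it is non-projective, non-periodic and indecomposable), so a different argument is needed.

**A trace.** For a module $A$ let $c:k\to A\otimes A^*$ be coevaluation, $1\mapsto\sum e_j\otimes e_j^*$, and $\mathrm{ev}:A\otimes A^*\to k$ evaluation; then $\mathrm{ev}\circ c=\dim A$. Define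
$$\mathrm{Tr}_A:E(A,N\otimes A)\to E(k,N),\qquad\mathrm{Tr}_A(\xi)=(1_N\otimes\mathrm{ev})_*\,c^*(\xi\otimes A^*).$$
By (3), $c^*(\eta\otimes A\otimes A^*)=(1_N\otimes c)_*\eta$, so
$$\mathrm{Tr}_A(\eta\otimes A)=(1_N\otimes\mathrm{ev}\,c)_*\eta=(\dim A)\,\eta.\tag{10}$$
So $\eta\otimes A=0$ is possible only if $3\mid\dim A$. For $A=M$ the number is $18$.

**Proposition 6.** The sequence $0\to N\otimes M\to D\otimes M\to M\to0$ splits.

*Proof.* Let $\zeta=\eta\otimes M\in E(M,N\otimes M)$ be its class. We push $\zeta$ down the filtration $kw\subset L\subset M$.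

**Step (i): $E(k,M)=0$.** *Needed to control $N\otimes N\otimes M$.* From $0\to k\to L\to N\to0$ and $E(k,k)=0$, the map $E(k,L)\to E(k,N)=k\eta$ is injective. The class $\kappa\in E(k,L)$ of $0\to L\to M\to k\to0$ maps to the class of $M/kw$, which is $-\eta\neq0$. So $E(k,L)=k\kappa$. In the exact sequence $\mathrm{Hom}_G(k,k)\to E(k,L)\to E(k,M)\to E(k,k)=0$ the first map sends $1$ to $\kappa$, hence is onto. So $E(k,M)=0$.

**Step (ii): $E(k,N\otimes L)=0$.** *Needed to kill $\zeta$ on $kw$ and to detect classes after $\pi$.* By (4) and $N\cong N^*$, $E(k,N\otimes L)\cong E(N,L)$. In $\mathrm{Hom}_G(N,N)\to E(N,k)\to E(N,L)\to E(N,N)$ the first map sends $\mathrm{id}$ to $[L]$, so it is onto by Lemma 5(a). Also $E(N,N)\cong E(k,N\otimes N)=0$ by (6), $E(k,k)=0$ and Lemma 2(a). So $E(N,L)=0$.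

**Step (iii): $(1_N\otimes\pi)_*:E(k,N\otimes M)\to E(k,N)$ is injective.** This follows from (ii) and the admissible sequence $0\to N\otimes L\to N\otimes M\to N\to0$.

**Step (iv): $\zeta$ restricts to $0$ on $L$.** By (3), $i^*\zeta=(1_N\otimes i)_*\eta$. As $i$ factors through $L$, this class comes from $E(k,N\otimes L)=0$. So $\zeta$ restricts to $0$ on $kw$. Next, by (4), (6), Lemma 2(a) and (i),
$$E(N,N\otimes M)\cong E(k,N\otimes N\otimes M)\cong E(k,M)\oplus E(k,\mathcal X\text{-projective})=0 .$$
By Lemma 2(b) for $0\to kw\to L\to N\to0$, restriction $E(L,N\otimes M)\to E(kw,N\otimes M)$ is therefore injective, and $\zeta|_L=0$.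

**Step (v): the last obstruction is a multiple of $\dim M$.** By (iv) and Lemma 2(b) for $0\to L\to M\to k\to0$, $\zeta=\pi^*(o)$ for some $o\in E(k,N\otimes M)$. By (iii), $o$ is detected by an element of the line $k\eta$. The exact sequences used so far do not tell us that this element is zero; the trace does. On the one hand, (10) gives $\mathrm{Tr}_M(\zeta)=18\,\eta=0$. On the other hand, $(\pi\otimes1)c:k\to M^*$ is the map $p:1\mapsto\sum\pi(e_j)e_j^*=\pi$, so by (3) applied to $o$ and $p$,
$$\mathrm{Tr}_M(\pi^*o)=(1_N\otimes\mathrm{ev})_*\,p^*(o\otimes M^*)=\big((1_N\otimes\mathrm{ev})(1_{N\otimes M}\otimes p)\big)_*o=(1_N\otimes\pi)_*o,$$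
because the composite map sends $n\otimes m$ to $\pi(m)n$. So $(1_N\otimes\pi)_*o=0$. By (iii) $o=0$, and $\zeta=\pi^*(o)=0$. $\square$

## 9. The polynomial relation $f(M)=0$

Let $m,\nu,\delta$ be the classes of $M,N,D$ in the Green ring.

**Step 1: a relation modulo $I$.** By (6), (9) and Proposition 6,
$$\nu^2\equiv1,\qquad\delta^2\equiv m+\nu,\qquad\delta m=m+\nu m\pmod I .$$
Multiplying the last relation by $\delta$ gives $\delta^2m=(1+\nu)^2m\equiv2m+2\nu m$. Since also $\delta^2m\equiv m^2+\nu m$,
$$m^2\equiv2m+\nu m\pmod I .$$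
So $m(m-2)\equiv\nu m$ and $m(m-2)^2\equiv\nu m(m-2)\equiv\nu^2m\equiv m$, that is, $m\big((m-2)^2-1\big)=m(m-1)(m-3)\in I$.

**Step 2: how $m$ acts on $I$.** $H_i$ acts trivially on $V_i$, and the other three factors of $N$ restrict to $J_2$. Since $J_3\otimes A$ is free, $J_2^{\otimes3}=(J_1\oplus J_3)\otimes J_2=J_2\oplus2J_3$. So $N{\downarrow}_{H_i}=2J_2\oplus4J_3$, and since the filtration $kw\subset L\subset M$ splits over $H_i$,
$$M{\downarrow}_{H_i}=2J_1\oplus2J_2\oplus4J_3.\tag{11}$$
With $a=[\operatorname{Ind}_{H_i}J_1]$, $b=[\operatorname{Ind}_{H_i}J_2]$, $c=[kG]$, (1) gives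
$$ma=2a+2b+4c,\qquad mb=2a+2b+10c,\qquad mc=18c;$$
for $mb$ note that $(2J_1\oplus2J_2\oplus4J_3)\otimes J_2=2J_2\oplus2(J_1\oplus J_3)\oplus8J_3$. On this span the characteristic polynomial of $m$ is that of $\begin{pmatrix}2&2\\2&2\end{pmatrix}$ times $t-18$, that is, $t(t-4)(t-18)$. By Cayley–Hamilton $m(m-4)(m-18)$ kills $a$, $b$ and $c$, for each $i$, so it kills $I$.

**Step 3.** Combining the two steps, $m(m-4)(m-18)\cdot m(m-1)(m-3)=0$, which is $f(M)=0$. So $M$ is algebraic.

## 10. The ranks of $(\alpha X+\beta Y)^2$ on $M$

Let $K$ be an algebraically closed field containing $k$. All constructions commute with extension to $K$, and Sections 3–9 hold over $K$; we write $M$ also for $M_K$. We collect four facts that control direct summands of $M_K$.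

**Lemma 7.** Every indecomposable summand $S$ of $M_K$ has $3\mid\dim S$.

*Proof.* Let $j:S\to M$ and $r:M\to S$ with $rj=1$. By (3), $j^*(\eta\otimes M)=(1_N\otimes j)_*(\eta\otimes S)$. So $\eta\otimes S=(1_N\otimes r)_*\,j^*(\eta\otimes M)=0$ by Proposition 6. By (10), $(\dim S)\,\eta=0$, and $\eta\ne0$. $\square$

**Lemma 8.** If $(\alpha:\beta)\in\mathbb P^1(K)$ is not $\mathbb F_3$-rational and $U=\alpha X+\beta Y$, then $\operatorname{rank}(U^2|M)=5$.

*Proof.* **On $N$ the rank is $5$.** $U$ acts on $N$ as multiplication by an element $\Lambda$ without constant term, whose linear part is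
$$\lambda=\alpha\ell_x+\beta\ell_y=\alpha z_1+\beta z_2+(\alpha+\beta)z_3+(\alpha-\beta)z_4 .$$
All four coefficients are nonzero. To find the rank of $\lambda^2$ we may rescale the $z_i$, an algebra automorphism of $N$, and take $\lambda=\sum z_i$. Then $\lambda^2=2e_2$, with $e_2=\sum_{i<j}z_iz_j$. It is nonzero on $N_0$ (rank $1$) and maps $N_2$ onto $N_4$ (rank $1$), as $e_2z_1z_2=\omega$. On $N_1$ we have $z_ie_2=\sum_{l\ne i}\hat z_l$, where $\hat z_l$ is the product of the three variables other than $z_l$. So the matrix is $2(\mathbf J-\mathbf 1)$, with $\mathbf J$ the $4\times4$ all-ones matrix. As $\mathbf J^2=4\mathbf J=\mathbf J$ is an idempotent of rank $1$, $\mathbf 1-\mathbf J$ has rank $3$. On $N_3$ and $N_4$, $\lambda^2=0$. Thus $\operatorname{rank}\lambda^2=1+3+1=5$. Since $\Lambda^2$ equals $\lambda^2$ plus terms of higher degree, linearly independent leading terms give $\operatorname{rank}\Lambda^2\ge5$. As $\Lambda^3=0$, $3\operatorname{rank}\Lambda^2\le16$. So $\operatorname{rank}\Lambda^2=5$.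

**On $M$ the rank is the same.** By (8), $Un=\Lambda n-\alpha(n_1+n_\emptyset)w$, $Uw=0$, $Uv=-\alpha s$. Since $(\Lambda n)_\emptyset=0$ and $(\Lambda n)_1=\alpha n_\emptyset$,
$$U^2n=\Lambda^2n-\alpha^2n_\emptyset w,\qquad U^2v=-\alpha\,\Lambda s=-\alpha^2\omega,\qquad U^2w=0;$$
here $s_1=s_\emptyset=0$ and $\Lambda s=\lambda s=\alpha\omega$. For $n\in N_2$ we have $n_\emptyset=0$ and $\Lambda^2n=\lambda^2n$, so $\omega\in\Lambda^2N_2=U^2N_2$ and $U^2v$ adds nothing to the image:
$$U^2M=\{\Lambda^2n-\alpha^2n_\emptyset w:n\in N\}.$$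
If $\Lambda^2n=0$, then the degree-$2$ part $n_\emptyset\lambda^2$ of $\Lambda^2n$ is $0$, so $n_\emptyset=0$. Hence $\Lambda^2n\mapsto U^2n$ is a well-defined bijection $\Lambda^2N\to U^2M$, and the rank is $5$. $\square$

**Lemma 9.** For $H_i=\langle h\rangle$ and $g=h-1$, put $\Phi_i(A)=(\ker g\cap gA)/g^2A$. Then $\Phi_i$ is an additive functor to $KG$-modules, $\dim\Phi_i(A)$ is the number of blocks $J_2$ in $A{\downarrow}_{H_i}$, and $\Phi_i(M)\cong V_i$, which is indecomposable.

*Proof.* $G$ is abelian, so $g$ commutes with $G$ and all terms are submodules; $g^2A\subseteq\ker g$ as $g^3=0$. On $J_1$ we have $gA=0$; on $J_2$, $\ker g\cap gA=gA$ is a line and $g^2A=0$; on $J_3$, $\ker g=g^2A$. So $\Phi_i$ counts the blocks $J_2$, and $\Phi_i(K)=0$. On a sequence that splits over $H_i$ the underlying vector spaces of the $\Phi_i$ form a split exact sequence, so $\Phi_i$ is exact there. From $0\to L\to M\to K\to0$ and $0\to K\to L\to N\to0$ we get $\Phi_i(M)\cong\Phi_i(L)\cong\Phi_i(N)$. As $H_i$ acts trivially on $V_i$, $g$ acts on $N=V_i\otimes\bigotimes_{j\ne i}V_j$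 through the second factor, so $\Phi_i(N)\cong V_i\otimes\Phi_i\big(\bigotimes_{j\ne i}V_j\big)$. The last factor is one-dimensional because $\bigotimes_{j\ne i}V_j{\downarrow}_{H_i}=J_2\oplus2J_3$, and a one-dimensional module of a $3$-group in characteristic $3$ is trivial. $\square$

**Lemma 10.** $X^2Y^2$ kills $M$; so $KG$ is not a summand of $M$.

*Proof.* $Yv=Yw=0$. For $n\in N$, $Y^2n$ is computed in $N$ and lies in $N_{\ge2}$. There $X$ produces no $w$-term, because $n_1$ and $n_\emptyset$ vanish in degrees $\geq2$. So $X^2Y^2n$ is a unit multiple of $\ell_x^2\ell_y^2n$, and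
$$\ell_x^2\ell_y^2=4(z_1z_3+z_1z_4+z_3z_4)(z_2z_3-z_2z_4-z_3z_4)=4(-\omega+\omega)=0:$$
only $z_1z_3\cdot(-z_2z_4)$ and $z_1z_4\cdot z_2z_3$ are nonzero. But $X^2Y^2\ne0$ in $KG$. $\square$

## 11. Indecomposability and non-periodicity of $M$

**Absolute indecomposability.** Suppose $M_K=S\oplus S'$ with $S,S'\ne0$. By Lemma 7, $3$ divides $\dim S$ and $\dim S'$.

**Step 1: at each point of $\mathbb P^1(K)$ exactly one of $S,S'$ is free.** At a non-rational point, $\operatorname{rank}(U^2|S)\le\frac13\dim S$ and $\operatorname{rank}(U^2|S')\le\frac13\dim S'$. These bounds are integers with sum $6$, while the ranks have sum $5$ by Lemma 8. So exactly one bound is attained. A rational point corresponds by (F2) to some $H_i$. Since $\Phi_i(S)\oplus\Phi_i(S')\cong V_i$ is indecomposable and nonzero, exactly one of the two terms vanishes, say $\Phi_i(S)=0$. Then $S{\downarrow}_{H_i}=pJ_1\oplus qJ_3$ with $p\le2$ by (11), and $3\mid\dim S=p+3q$ forces $p=0$; so $S$ is free over $H_i$. The other summand $S'$ contains blocks $J_2$ and is not free. The same holds with the roles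 exchanged.

**Step 2: one of them is free everywhere.** The set of points at which $S$ is free is the set where $\operatorname{rank}(U^2|S)$ takes the value $\frac13\dim S$, that is, where some minor of that size of $(\alpha X+\beta Y)^2$ is nonzero; so it is open. The same holds for $S'$. By Step 1 these two open sets are disjoint and cover the irreducible space $\mathbb P^1(K)$. So one of them is empty and the other is all of $\mathbb P^1(K)$.

**Step 3: contradiction.** By Dade's lemma (F1) one of $S,S'$ is a nonzero projective module, so it has $KG$ as a summand. This contradicts Lemma 10.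

So $M_K$ is indecomposable for every algebraically closed $K\supseteq k$. If $k'/k$ is any field extension, apply this to an algebraic closure $K$ of $k'$: a decomposition of $M\otimes_kk'$ would give one of $M_K$. Hence $M$ is absolutely indecomposable.

**Non-periodicity.** At a non-rational point $\operatorname{rank}(U^2|M)=5<6=\frac13\dim M$. At a rational point $M{\downarrow}_{H_i}$ has blocks $J_2$. So $M_K$ is free at no point, its rank variety is $K^2$, and by (F3) $M$ has complexity $2$. It is neither projective nor periodic. Together with Section 9 and $\dim M=18$, this proves Theorem A. $\blacksquare$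

## 12. Inflation to groups with a quotient $C_3\times C_3$

Here is the proof of Theorem B. Inflation along $\Gamma\twoheadrightarrow G$ keeps dimensions and submodules, so it preserves absolute indecomposability. It commutes with $\oplus$ and $\otimes$, so it induces a homomorphism of Green rings and $f=0$ persists. Non-projectivity and non-periodicity remain. If the inflated module were projective or periodic, it would have a projective resolution over $k\Gamma$ with terms of bounded dimension, and its restriction to any subgroup would have one too. So it is enough to find a subgroup on which the restriction of $M$ has complexity at least $2$.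

Let $R$ be a Sylow $3$-subgroup of $\Gamma$. It maps onto the $3$-group $G$, so it is not cyclic. Let $A=\ker(R\to G)$.

**Case $A=1$.** Then $R\cong G$, and $M{\downarrow}_R$ has complexity $2$ by Section 11.

**Case $A\ne1$.** *We look for a subgroup $C_3\times C_3$ one of whose generators acts trivially.* A nontrivial normal subgroup of a $3$-group meets the center nontrivially, so there is $z\in A\cap Z(R)$ of order $3$. A non-cyclic $p$-group with $p$ odd has a subgroup $C_p\times C_p$, and so $R$ has an element $h$ of order $3$ outside $\langle z\rangle$. As $z$ is central, $F=\langle z,h\rangle\cong C_3\times C_3$, and $z$ acts trivially on $M$. The image of $h$ in $G$ is trivial or generates some $H_i$, so $M{\downarrow}_{\langle h\rangle}$ is $18J_1$ or, by (11), $2J_1\oplus2J_2\oplus4J_3$. In neither case is it free. For $(\alpha,\beta)\ne0$ in $K^2$ the operator $\alpha(z-1)+\beta(h-1)$ acts on $M_K$ as $\beta(h-1)$, which is zero if $\beta=0$ and is a nonzero multiple of $h-1$ otherwise. So $M_K$ is free at no point for $F$, the rank variety for $F$ is $K^2$,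 and $M{\downarrow}_F$ has complexity $2$.

In both cases the inflated module is neither projective nor periodic. $\blacksquare$
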